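\title{Submodule zeta functions of nilpotent algebras at $s=0$}

\begin{abstract}
Let $R$ be the ring of integers of a non-Archimedean local field of characteristic zero with residue field of cardinality $q=p^f$, and let $\mathcal E$ be a nilpotent subalgebra of $\mathrm{End}_R(R^n)$. We prove the nilpotent case of the semisimplicity conjecture: the zeta function that counts the $\mathcal E$-invariant submodules of finite index in $R^n$, divided by the zeta function that counts all submodules of finite index, takes the value $1$ at $s=0$. The proof is $p$-adic. The number of invariant submodules of index $q^N$ converges $p$-adically to $\prod_{i=1}^{n-1}(1-q^i)^{-1}$, at a rate independent of $\mathcal E$, and this holds over every discrete valuation ring with finite residue field. The limit is a series attached to a hyperplane of $R^n$, which allows us to split off the composition factors one at a time.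
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $R$ be the ring of integers of a non-Archimedean local field $K$ of characteristic zero, let $\pi$ be a uniformizer of $R$, and let $q=p^f$ be the cardinality of the residue field $R/\pi R$, with $p$ prime. Let $n\ge1$ and let $\mathcal E$ be an $R$-subalgebra of $\mathrm{End}_R(R^n)$, not necessarily containing the identity. A submodule $U$ of $R^n$ is \emph{$\mathcal E$-invariant} if $aU\subset U$ for all $a\in\mathcal E$. The \emph{submodule zeta function} of $\mathcal E$ is the Dirichlet series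
\[
\zeta_{\mathcal E\curvearrowright R^n}(s)=\sum_U |R^n:U|^{-s},
\]
where $U$ ranges over the $\mathcal E$-invariant $R$-submodules of finite index in $R^n$ and $s$ is a complex variable. A finite $R$-module has a composition series with all factors isomorphic to $R/\pi R$, so its order is $q^{\text{length}}$. Hence
\[
\zeta_{\mathcal E\curvearrowright R^n}(s)=\sum_{N\ge0}a_N(\mathcal E)\,q^{-Ns},
\]
where $a_N(\mathcal E)$ is the number of invariant submodules of index $q^N$. The larger the algebra, the fewer submodules it leaves invariant. At one extreme, the zero algebra imposes no condition, and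
\begin{equation}\label{eq:zero}
\zeta_{\{0\}\curvearrowright R^n}(s)=\prod_{i=0}^{n-1}\frac1{1-q^{i-s}};
\end{equation}
we reprove this formula in Lemma~\ref{lem:hyperplane}. Since $a_N(\mathcal E)\le a_N(\{0\})$, every submodule zeta function on $R^n$ converges for $\mathrm{Re}(s)>n-1$. None of them converges at $s=0$, because the infinitely many submodules $\pi^kR^n$ are always invariant.

It is known that there is a rational function $W_{\mathcal E,R}(t)\in\mathbb Q(t)$ with $\zeta_{\mathcal E\curvearrowright R^n}(s)=W_{\mathcal E,R}(q^{-s})$. We use this fact without proof; it is the only such input in the paper. It continues the zeta function meromorphically to the complex plane and gives a meaning to its behavior at $s=0$, which corresponds to $t=1$. By the value of $\zeta_{\mathcal E\curvearrowright R^n}(s)/\zeta_{\{0\}\curvearrowright R^n}(s)$ at $s=0$ we mean the value at $t=1$ of the rational function $W_{\mathcal E,R}(t)/W_{\{0\},R}(t)$, that is, the limit as $s\to0$ of the ratio of the continuations.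

The algebra $\mathcal E$ is \emph{nilpotent} if $\mathcal E^m=0$ for some $m\ge1$, that is, if every product of $m$ elements of $\mathcal E$ is zero. The nilpotent case of the semisimplicity conjecture, as posed in \cite{IZF}, asks whether
\[
\left.\frac{\zeta_{\mathcal E\curvearrowright R^n}(s)}{\zeta_{\{0\}\curvearrowright R^n}(s)}\right|_{s=0}=1
\]
for every $n\ge1$ and every nilpotent $\mathcal E$. The answer is yes.

\begin{theorem}\label{thm:A}
Let $R$ be the ring of integers of a non-Archimedean local field of characteristic zero, let $n\ge1$, and let $\mathcal E\subset\mathrm{End}_R(R^n)$ be a nilpotent subalgebra. Then $W_{\mathcal E,R}(t)/W_{\{0\},R}(t)$ is regular at $t=1$ with value $1$.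
\end{theorem}

By \eqref{eq:zero}, $W_{\{0\},R}$ has a simple pole at $t=1$. Theorem~\ref{thm:A} therefore says that $W_{\mathcal E,R}$ has a simple pole at $t=1$ as well, and that
\[
(1-t)W_{\mathcal E,R}(t)\big|_{t=1}=\prod_{i=1}^{n-1}\frac{1}{1-q^i}.
\]
There is a structural reason to compare $\mathcal E$ with the zero algebra. In a suitable basis, a nilpotent algebra consists of strictly upper triangular matrices (Lemma~\ref{lem:flag}). Thus $R^n$ has a filtration by invariant submodules whose successive quotients are copies of $R$ on which $\mathcal E$ acts as zero, and the direct sum of these quotients is $R^n$ with the zero action. The theorem says that the leading term at $s=0$ sees the quotients only, and not the way in which they are glued together.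

The sizes of the coefficients give no hint of this. For $n=2$ we shall find $a_N=1+q+\dots+q^N$ for the zero algebra and $a_N=1+q+\dots+q^{\lfloor N/2\rfloor}$ for the algebra of strictly upper triangular matrices, and the ratio of these two numbers tends to infinity. Yet the two sequences have something in common: both converge $p$-adically to $(1-q)^{-1}$. This is the phenomenon behind Theorem~\ref{thm:A}. It does not depend on rationality and holds over more general rings. Let $v_p$ and $|\cdot|_p$ be the valuation and the absolute value of $\mathbb Q_p$, normalized by $v_p(p)=1$ and $|p|_p=p^{-1}$ and extended to an algebraic closure $\overline{\mathbb Q}_p$. The numbers $1-q^i$ with $i\ge1$ are units of $\mathbb Z_p$. The definition of $a_N(\mathcal E)$ makes sense over every discrete valuation ring with finite residue field.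

\begin{theorem}\label{thm:B}
Let $R$ be a discrete valuation ring, of any characteristic, with finite residue field of cardinality $q=p^f$. Let $n\ge2$ and let $\mathcal E\subset\mathrm{End}_R(R^n)$ be a nilpotent subalgebra. Then, in $\mathbb Z_p$,
\[
a_N(\mathcal E)\equiv\prod_{i=1}^{n-1}\frac1{1-q^i}\pmod{q^{\lceil (N+1)/2^{n-1}\rceil}}\qquad\text{for all }N\ge0 .
\]
In particular, $a_N(\mathcal E)\to\prod_{i=1}^{n-1}(1-q^i)^{-1}$ $p$-adically, at a rate independent of $\mathcal E$. If moreover $\sum_Na_N(\mathcal E)t^N$ is a rational function $W(t)$, as in the situation of Theorem~\ref{thm:A}, then $t=1$ is a simple pole of $W$, and every other pole $\alpha\in\overline{\mathbb Q}_p$ of $W$ satisfies $|\alpha|_p\ge q^{1/2^{n-1}}>1$. For $n=2$, both the modulus of the congruence and the bound on the poles are sharp.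
\end{theorem}

The statement on the poles explains why the $p$-adic absolute value suits the problem. The value of $(1-t)W(t)$ at $t=1$ is the sum of its Taylor coefficients, that is, the limit of the partial sums $a_N$, provided that the Taylor series converges there. In the complex plane it need not: the poles $q^{-1},\dots,q^{-(n-1)}$ of $W_{\{0\},R}$ lie inside the unit disc. In $\overline{\mathbb Q}_p$ the same poles have absolute values $q,\dots,q^{n-1}$ and lie outside.

The proof runs as follows. We sort the invariant submodules $U$ of $M=R^n$ by their intersection $U'$ with a hyperplane $H$ that contains $\mathcal EM$. This writes $(1-t)\sum_N a_Nt^N$ as a sum of monomials $c(U')\,t^{d(U')}$, in which the coefficient $c(U')$ is a power of $q$ determined by $H$ alone, and only the exponent $d(U')$ remembers how $M$ is built over $H$ (Section~\ref{sec:hyperplane}). At $t=1$ the exponent disappears, and what remains is a series of powers of $q$ that converges $p$-adically (Section~\ref{sec:divisibility}). So $M$ may be replaced by $H\oplus R$, with zero action on the second summand, without changing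 the limit. In $H\oplus R$ we choose a different hyperplane and repeat, until the action is zero (Section~\ref{sec:splitting}). Section~\ref{sec:ranktwo} carries this out by hand for $n=2$, Section~\ref{sec:padic} relates $p$-adic sums to values of rational functions, Section~\ref{sec:proofs} completes the proofs, and Section~\ref{sec:scope} examines algebras that are not nilpotent.

Unless we say otherwise, from now on $R$ is a discrete valuation ring with fraction field $K$, uniformizer $\pi$ and finite residue field of cardinality $q=p^f$. For submodules $X,Y$ we write $\mathcal EX\subset Y$ if $ax\in Y$ for all $a\in\mathcal E$ and $x\in X$.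

\section{Rank two}\label{sec:ranktwo}

For $n=1$ the only nilpotent subalgebra is zero, so the first case with content is $n=2$. By Lemma~\ref{lem:flag} below there is a basis $e_1,e_2$ of $R^2$ such that $\mathcal E\subset Ra$, where $ae_2=e_1$ and $ae_1=0$. As a submodule of $Ra\cong R$, the algebra $\mathcal E$ is either zero or equal to $\mathcal E_j=\pi^jRa$ for some $j\ge0$.

Let $U\subset R^2$ be a submodule of finite index. Then $U\cap Re_1=\pi^\ell Re_1$ for some $\ell\ge0$, and the $e_2$-coordinates of the elements of $U$ form an ideal $\pi^kR$. Choosing an element of $U$ with $e_2$-coordinate $\pi^k$, we get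
\begin{equation}\label{eq:hermite}
U=R\,\pi^\ell e_1+R\,(\pi^ke_2+\mu e_1),\qquad |R^2:U|=q^{\ell+k},
\end{equation}
where $\mu\in R$ is determined modulo $\pi^\ell$, and every triple $(\ell,k,\mu \bmod \pi^\ell)$ occurs. The endomorphism $\pi^ja$ kills $\pi^\ell e_1$ and sends the second generator to $\pi^{j+k}e_1$. So $U$ is $\mathcal E_j$-invariant if and only if $k\ge\kappa_j(\ell):=\max(0,\ell-j)$, with no condition on $\mu$. Summing over the $q^\ell$ choices of $\mu$ and over $k\ge\kappa_j(\ell)$, we obtain
\begin{equation}\label{eq:ranktwo}
(1-t)\sum_{N\ge0}a_N(\mathcal E_j)t^N=\sum_{\ell\ge0}q^\ell\,t^{\ell+\kappa_j(\ell)}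
=\sum_{\ell=0}^{j}(qt)^\ell+\frac{q^{j+1}t^{j+2}}{1-qt^2}.
\end{equation}
For the zero algebra the same count holds with $\kappa_j(\ell)$ replaced by $0$ and gives $\sum_\ell(qt)^\ell=(1-qt)^{-1}$. These rational functions are all different, but at $t=1$ the right-hand side of \eqref{eq:ranktwo} equals
\[
\frac{1-q^{j+1}}{1-q}+\frac{q^{j+1}}{1-q}=\frac1{1-q},
\]
which is also the value of $(1-qt)^{-1}$. This proves Theorem~\ref{thm:A} for $n=2$.

The middle term of \eqref{eq:ranktwo} shows why the value cannot depend on $j$. The algebra enters only through the exponent of $t$. Setting $t=1$ term by term erases it and leaves $\sum_\ell q^\ell$. This series diverges in $\mathbb R$, but in $\mathbb Z_p$ it converges, to $(1-q)^{-1}$. In higher rank we cannot compute the rational function in this way, but we can still set $t=1$ term by term. Three things then need a proof: that a $p$-adically convergent Taylor series computes the value of a rational function, that the series which replaces $\sum_\ell q^\ell$ converges, and that its sum does not depend on $\mathcal E$.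

The case $j=0$ yields the sharpness claims of Theorem~\ref{thm:B}.

\begin{example}\label{ex:sharp}
For $\mathcal E_0=Ra$ we have $\kappa_0(\ell)=\ell$, so
\[
\sum_Na_N(\mathcal E_0)t^N=\frac1{(1-t)(1-qt^2)}.
\]
The poles other than $1$ satisfy $\alpha^2=q^{-1}$, hence $|\alpha|_p=q^{1/2}$, and the bound of Theorem~\ref{thm:B} is attained. Moreover $a_N(\mathcal E_0)=\sum_{2\ell\le N}q^\ell$, so
\[
a_N(\mathcal E_0)-\frac1{1-q}=-\frac{q^{\lfloor N/2\rfloor+1}}{1-q}.
\]
Since $\lfloor N/2\rfloor+1=\lceil (N+1)/2\rceil$ (both sides equal $m+1$ for $N=2m$ and for $N=2m+1$), the difference is $q^{\lceil(N+1)/2\rceil}$ times a $p$-adic unit. For no $N$ does the congruence hold modulo a higher power of $p$.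
\end{example}

\section{Rational functions and $p$-adic series}\label{sec:padic}

We recall the facts on $p$-adic series that we use. The absolute value $|\cdot|_p$ extends uniquely to $\overline{\mathbb Q}_p$, and every finite extension $L$ of $\mathbb Q_p$ is complete. By the ultrametric inequality, a series $\sum_N x_N$ in $L$ converges if and only if $x_N\to0$. More generally, let $(x_i)_{i\in I}$ be a countable family in $L$ such that for each $B$ only finitely many $i$ have $v_p(x_i)<B$. Then $\sum_ix_i$ converges, its value does not depend on the order or the grouping of the terms, and $v_p(\sum_ix_i)\ge\min_iv_p(x_i)$.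

A \emph{pole} in $\overline{\mathbb Q}_p$ of $F\in\mathbb Q(t)$ is a root of $Q$, where $F=P/Q$ with coprime $P,Q\in\mathbb Q[t]$. The value $F(1)$ of a rational function without a pole at $1$ is a rational number, defined without any topology. So we may compute it in any completion of $\mathbb Q$ in which the Taylor series converges.

\begin{lemma}\label{lem:padic}
Let $F\in\mathbb Q(t)$ be regular at $0$ with Taylor series $\sum_Nb_Nt^N$, and suppose that $v_p(b_N)\ge\rho N$ for all $N$ and some $\rho>0$. Then every pole $\alpha\in\overline{\mathbb Q}_p$ of $F$ satisfies $|\alpha|_p\ge p^\rho$. In particular, $F$ is regular at $t=1$, and $F(1)=\sum_Nb_N$ in $\mathbb Q_p$.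
\end{lemma}

\begin{proof}
Write $F=P/Q$ with coprime $P,Q\in\mathbb Q[t]$ and $Q=\sum_{j=0}^d\beta_jt^j$. As formal power series, $P(t)=Q(t)\sum_Nb_Nt^N$, that is, $\sum_j\beta_jb_{N-j}$ is the coefficient of $t^N$ in $P$, where $b_N=0$ for $N<0$. Let $\alpha\in\overline{\mathbb Q}_p$ with $|\alpha|_p<p^\rho$. Then $|b_N\alpha^N|_p\le(p^{-\rho}|\alpha|_p)^N\to0$, so $S=\sum_Nb_N\alpha^N$ converges in the complete field $\mathbb Q_p(\alpha)$. Adding the $d+1$ convergent series $\beta_j\alpha^jS=\sum_N\beta_jb_{N-j}\alpha^N$ term by term gives $Q(\alpha)S=P(\alpha)$. If $Q(\alpha)=0$, then $P(\alpha)=0$, which is impossible because $uP+vQ=1$ for some $u,v\in\mathbb Q[t]$. So $\alpha$ is not a pole, and $F(\alpha)=S$. Since $|1|_p<p^\rho$, this applies to $\alpha=1$.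
\end{proof}

The lemma sets the task: show that the coefficients of $(1-t)\sum_Na_N(\mathcal E)t^N$ are divisible by powers of $p$ that grow linearly in $N$, and find their $p$-adic sum.

\section{Flags and the hyperplane formula}\label{sec:hyperplane}

The proof will modify the action of $\mathcal E$ step by step, and the modified actions need not be faithful. We therefore fix an associative, not necessarily unital, $R$-algebra $\mathcal E$ and let the module vary. An \emph{$\mathcal E$-module} is an $R$-module $M$ together with a homomorphism of $R$-algebras $\mathcal E\to\mathrm{End}_R(M)$. The action is \emph{trivial} if this homomorphism is zero.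

\begin{definition}
Let $M$ be an $\mathcal E$-module that is free of rank $n\ge0$ over $R$. A \emph{flag} of $M$ is a chain of $R$-submodules
\[
M=M_n\supset M_{n-1}\supset\dots\supset M_0=0
\]
with $M_i/M_{i-1}\cong R$ and $\mathcal EM_i\subset M_{i-1}$ for $1\le i\le n$. The module $M$ is \emph{flagged} if it has a flag. For $n\ge1$, a submodule $H\subset M$ is an \emph{admissible hyperplane} if $H=M_{n-1}$ for some flag of $M$.
\end{definition}

Since $R$ is free, each extension $M_{i-1}\subset M_i$ splits, so there is a basis $e_1,\dots,e_n$ of $M$ with $M_i=Re_1\oplus\dots\oplus Re_i$; in this basis $\mathcal E$ acts by strictly upper triangular matrices. Each $M_i$ is invariant and is itself flagged, of rank $i$. A submodule $H$ is an admissible hyperplane if and only if $M/H\cong R$, $\mathcal EM\subset H$, and $H$ is flagged: given such an $H$, append $M$ to a flag of $H$. A flagged module can have many admissible hyperplanes, and Section~\ref{sec:splitting} exploits this freedom.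

\begin{lemma}\label{lem:flag}
If $\mathcal E\subset\mathrm{End}_R(R^n)$ is a nilpotent subalgebra, then $R^n$ is a flagged $\mathcal E$-module.
\end{lemma}

\begin{proof}
Let $V=K^n$ and $\mathcal E^m=0$. Put $V^{(0)}=V$, and for $j\ge1$ let $V^{(j)}$ be the $K$-span of all vectors $a_1\cdots a_jv$ with $a_1,\dots,a_j\in\mathcal E$ and $v\in V$. Then $V^{(0)}\supset V^{(1)}\supset\dots\supset V^{(m)}=0$ and $\mathcal EV^{(j)}\subset V^{(j+1)}$. Refine this chain to a full flag of subspaces $V=V_n\supset\dots\supset V_0=0$ with $\dim V_i=i$, so that each $V^{(j)}$ is one of the $V_i$. Fix $i\ge1$ and let $j$ be the largest index with $V_i\subset V^{(j)}$; it exists, and $j<m$, because $V_i\ne0$. The space $V^{(j+1)}$ is a member of the flag that does not contain $V_i$, so $V^{(j+1)}\subset V_{i-1}$. Hence $\mathcal EV_i\subset\mathcal EV^{(j)}\subset V_{i-1}$.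

Put $M_i=V_i\cap R^n$. Then $\mathcal EM_i\subset V_{i-1}\cap R^n=M_{i-1}$. The quotient $M_i/M_{i-1}$ is finitely generated and embeds in the line $V_i/V_{i-1}\cong K$. It is nonzero, since every vector of $V_i$ has a nonzero multiple in $R^n$. A nonzero finitely generated submodule of $K$ has the form $\pi^uR$ with $u\in\mathbb Z$, so $M_i/M_{i-1}\cong R$.
\end{proof}

This is the only place where nilpotency is used. From here on we work with flags.

Let $X$ be a flagged module, and let $\mathcal L(X)$ be the set of its invariant submodules of finite index. For an $\mathcal E$-module $Y$ let $Y[\mathcal E]=\{y\in Y: ay=0\text{ for all }a\in\mathcal E\}$ be the submodule killed by $\mathcal E$. For $U\in\mathcal L(X)$ define integers $\ell_X(U)\ge\gamma_X(U)\ge0$ by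
\[
q^{\ell_X(U)}=|X/U|,\qquad q^{\gamma_X(U)}=|(X/U)[\mathcal E]|;
\]
they are the lengths of these two finite $R$-modules. A finite $R$-module of length $\ell$ is a direct sum of cyclic modules $R/\pi^{k_i}R$ with $\sum_ik_i=\ell$, so it is killed by $\pi^\ell$. Hence
\begin{equation}\label{eq:killed}
\pi^{\ell_X(U)}X\subset U .
\end{equation}
As $X/\pi^\ell X$ is finite, only finitely many $U\in\mathcal L(X)$ have $\ell_X(U)\le\ell$. We let $a_N(X)$ be the number of $U\in\mathcal L(X)$ with $\ell_X(U)=N$ and put $Z_X(t)=\sum_Na_N(X)t^N$, a formal power series.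

Now let $M$ be flagged of rank $n\ge1$, let $H$ be an admissible hyperplane, and fix a surjection $\varphi\colon M\to R$ with kernel $H$. We want to count, for a given $U'\in\mathcal L(H)$, the invariant submodules $U$ of $M$ with $U\cap H=U'$. As in \eqref{eq:hermite}, such a $U$ is generated by $U'$ and one more element $x$, and invariance requires $\mathcal Ex\subset U$. Because $\mathcal EM\subset H$, this is the same as $\mathcal Ex\subset U'$, a condition that no longer involves $x$ on the right-hand side and is linear in $x$. The permitted generators thus form a submodule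
\[
T(U')=\{x\in M: ax\in U'\text{ for all }a\in\mathcal E\}.
\]
We record its part inside $H$ and its image outside $H$. First, $U'\subset T(U')$ because $U'$ is invariant, and
\begin{equation}\label{eq:TH}
(T(U')\cap H)/U'=(H/U')[\mathcal E].
\end{equation}
Second, $\varphi(T(U'))$ is an ideal of $R$. With $\ell=\ell_H(U')$ we have $\mathcal E\pi^\ell M\subset\pi^\ell H\subset U'$ by \eqref{eq:killed}, so $\pi^\ell M\subset T(U')$ and the ideal contains $\pi^\ell$. Therefore
\begin{equation}\label{eq:kappa}
\varphi(T(U'))=\pi^{\kappa_M(U')}R\qquad\text{with}\qquad 0\le\kappa_M(U')\le\ell_H(U').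
\end{equation}
The subscripts carry the point of the construction: $\ell_H(U')$ and $\gamma_H(U')$ depend only on $U'$ and the $\mathcal E$-module $H$, while $\kappa_M(U')$ measures how far the action on $M$ obstructs the extension of $U'$. In Section~\ref{sec:ranktwo}, with $H=Re_1$ and $U'=\pi^\ell H$, we had $\ell_H(U')=\gamma_H(U')=\ell$ and $\kappa_M(U')=\kappa_j(\ell)$.

\begin{lemma}[Hyperplane formula]\label{lem:hyperplane}
Let $M$ be flagged of rank $n\ge1$ with admissible hyperplane $H$. For $U'\in\mathcal L(H)$ put $d(U')=\ell_H(U')+\kappa_M(U')$. Then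
\[
a_N(M)=\sum_{U':\,d(U')\le N}q^{\gamma_H(U')},\qquad
(1-t)Z_M(t)=\sum_{U'\in\mathcal L(H)}q^{\gamma_H(U')}\,t^{d(U')}.
\]
If the action on $M$ is trivial, then $Z_M(t)=\prod_{i=0}^{n-1}(1-q^it)^{-1}$.
\end{lemma}

\begin{proof}
Let $U\in\mathcal L(M)$. Then $U'=U\cap H$ lies in $\mathcal L(H)$, and $\varphi(U)=\pi^kR$ for some $k\ge0$. The exact sequence $0\to H/U'\to M/U\to R/\pi^kR\to0$ gives
\begin{equation}\label{eq:length}
\ell_M(U)=\ell_H(U')+k .
\end{equation}
Fix $U'\in\mathcal L(H)$ and $k\ge0$. We claim that $U\mapsto U\cap\varphi^{-1}(\pi^k)$ is a bijection from the set of $U\in\mathcal L(M)$ with $U\cap H=U'$ and $\varphi(U)=\pi^kR$ onto the set of cosets $x+U'$ with $x\in T(U')$ and $\varphi(x)=\pi^k$.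

Let $U$ be in the first set and pick $x\in U$ with $\varphi(x)=\pi^k$. An element $y\in M$ lies in $U\cap\varphi^{-1}(\pi^k)$ if and only if $y-x\in U\cap H=U'$, so this set is the coset $x+U'$. For $a\in\mathcal E$ we have $ax\in U\cap H=U'$, so $x\in T(U')$. The coset determines $U$: if $u\in U$ and $\varphi(u)=r\pi^k$, then $u-rx\in U'$, hence $U=U'+Rx$.

Conversely, let $x\in T(U')$ with $\varphi(x)=\pi^k$, and put $U=U'+Rx$. Then $\mathcal EU\subset U'$, so $U$ is invariant. We have $\varphi(u'+rx)=r\pi^k$ for $u'\in U'$ and $r\in R$. This shows that $\varphi(U)=\pi^kR$, that $U\cap H=U'$ (the case $r=0$), and that $U\cap\varphi^{-1}(\pi^k)=x+U'$ (the case $r=1$). The index of $U$ is finite by the exact sequence above. This proves the claim.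

By \eqref{eq:kappa}, an element $x\in T(U')$ with $\varphi(x)=\pi^k$ exists if and only if $k\ge\kappa_M(U')$. In that case these elements form one coset of $T(U')\cap H$, which by \eqref{eq:TH} is a union of $q^{\gamma_H(U')}$ cosets of $U'$. To count the $U$ of index $q^N$, note that \eqref{eq:length} forces $k=N-\ell_H(U')$, and that $k\ge\kappa_M(U')$ means $d(U')\le N$. This is the first formula. The coefficient of $t^N$ in $(1-t)Z_M(t)$ is $a_N(M)-a_{N-1}(M)=\sum_{d(U')=N}q^{\gamma_H(U')}$, where $a_{-1}(M)=0$, and this is the second formula.

For the trivial action, $T(U')=M$, so $\kappa_M(U')=0$, and $\gamma_H(U')=\ell_H(U')$. The second formula becomes $(1-t)Z_{R^n}(t)=Z_{R^{n-1}}(qt)$. Since $Z_{0}(t)=1$ for the zero module, the product formula follows by induction on $n$.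
\end{proof}

\section{Divisibility and the $p$-adic limit}\label{sec:divisibility}

To set $t=1$ in the hyperplane formula we need $q^{\gamma_H(U')}\to0$ in $\mathbb Z_p$, that is, $\gamma_H(U')\to\infty$ as the index of $U'$ grows. In rank two the action on $H$ was trivial and $\gamma_H=\ell_H$. In general $(H/U')[\mathcal E]$ is smaller than $H/U'$, and we must show that it is not too small. The flag allows an induction, and the module $T(U')$ appears again, because it describes the elements of $M/U$ killed by $\mathcal E$.

\begin{lemma}\label{lem:gamma}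
Let $X$ be flagged of rank $r\ge1$ and let $U\in\mathcal L(X)$. Then
\[
\gamma_X(U)\ge\frac{\ell_X(U)}{2^{r-1}} .
\]
\end{lemma}

\begin{proof}
We use induction on $r$. If $r=1$, the action is trivial and $\gamma_X(U)=\ell_X(U)$.

Let $r\ge2$, let $H$ be an admissible hyperplane of $X$ and $\varphi\colon X\to R$ a surjection with kernel $H$. Put $U'=U\cap H$, $\varphi(U)=\pi^kR$, $T=T(U')$ and $\kappa=\kappa_X(U')$. Since $\mathcal EX\subset H$, an element $x\in X$ satisfies $\mathcal Ex\subset U$ if and only if $\mathcal Ex\subset U'$. Thus $U\subset T$ and $(X/U)[\mathcal E]=T/U$. Applying $\varphi$ to $U\subset T$ gives $\delta:=k-\kappa\ge0$.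

The map $\varphi$ induces a surjection $T/U\to\pi^\kappa R/\pi^kR$. If $x\in T$ and $\varphi(x)\in\pi^kR$, then $x-u\in H$ for some $u\in U$, and $x-u\in T$. So the kernel is $((T\cap H)+U)/U\cong(T\cap H)/U'$, which has length $\gamma_H(U')$ by \eqref{eq:TH}. Together with \eqref{eq:length} this gives
\[
\gamma_X(U)=\gamma_H(U')+\delta,\qquad \ell_X(U)=\ell_H(U')+\kappa+\delta .
\]
The term $\delta$ contributes fully to both quantities, and the term $\kappa$ is lost; but $\kappa\le\ell_H(U')$ by \eqref{eq:kappa}, so the loss is at most a factor $2$. Precisely, by the induction hypothesis for $H$,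
\[
\frac{\ell_X(U)}{2^{r-1}}\le\frac{2\ell_H(U')}{2^{r-1}}+\delta=\frac{\ell_H(U')}{2^{r-2}}+\delta\le\gamma_H(U')+\delta=\gamma_X(U).\qedhere
\]
\end{proof}

Let $X$ be flagged of rank $r\ge1$. Only finitely many $U\in\mathcal L(X)$ have bounded $\ell_X(U)$, so by Lemma~\ref{lem:gamma} only finitely many have bounded $\gamma_X(U)$. Hence the series
\[
\Phi(X)=\sum_{U\in\mathcal L(X)}q^{\gamma_X(U)}\in\mathbb Z_p
\]
converges in the sense of Section~\ref{sec:padic}. It depends only on the isomorphism class of the $\mathcal E$-module $X$.

\begin{proposition}\label{prop:limit}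
Let $M$ be flagged of rank $n\ge2$ with admissible hyperplane $H$, and write $(1-t)Z_M(t)=\sum_Nb_Nt^N$. Then for all $N\ge0$
\[
q^{\lceil N/2^{n-1}\rceil}\ \big|\ b_N
\qquad\text{and}\qquad
a_N(M)\equiv\Phi(H)\pmod{q^{\lceil(N+1)/2^{n-1}\rceil}} .
\]
In particular, $\sum_Nb_N=\lim_Na_N(M)=\Phi(H)$ in $\mathbb Z_p$.
\end{proposition}

\begin{proof}
Let $U'\in\mathcal L(H)$. By \eqref{eq:kappa}, $d(U')\le2\ell_H(U')$, and Lemma~\ref{lem:gamma} for $H$, which has rank $n-1\ge1$, gives $\gamma_H(U')\ge\ell_H(U')/2^{n-2}\ge d(U')/2^{n-1}$. As $\gamma_H(U')$ is an integer,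
\[
\gamma_H(U')\ge\lceil d(U')/2^{n-1}\rceil .
\]
By Lemma~\ref{lem:hyperplane}, $b_N$ is the sum of $q^{\gamma_H(U')}$ over the $U'$ with $d(U')=N$, and $\Phi(H)-a_N(M)$ is the sum of $q^{\gamma_H(U')}$ over the $U'$ with $d(U')\ge N+1$. Each term of the first sum is divisible by $q^{\lceil N/2^{n-1}\rceil}$, and each term of the second by $q^{\lceil(N+1)/2^{n-1}\rceil}$. The last claim follows from $a_N(M)=b_0+\dots+b_N$.
\end{proof}

\begin{remark}\label{rem:idempotent}
The hyperplane $H$ must be flagged; the condition $\mathcal EM\subset H$ alone does not suffice. Let $\mathcal E=R\varepsilon$ act on $M=R^2$ through the idempotent $\varepsilon$ with $\varepsilon e_1=e_1$ and $\varepsilon e_2=0$, and let $H=Re_1$. Then $(H/U')[\mathcal E]=0$ for every $U'$, so the series in place of $\Phi(H)$ is $1+1+\cdots$. An invariant submodule satisfies $U=\varepsilon U\oplus(1-\varepsilon)U$, so the invariant submodules of finite index are the $\pi^iRe_1\oplus\pi^jRe_2$. Thus $a_N=N+1$, which has no $p$-adic limit, and the generating function $(1-t)^{-2}$ has a double pole at $t=1$.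
\end{remark}

\section{Splitting the flag}\label{sec:splitting}

For a flagged module $M$ of rank $n\ge2$ let $\Lambda(M)=\lim_Na_N(M)\in\mathbb Z_p$. By definition it depends only on the $\mathcal E$-module $M$, and by Proposition~\ref{prop:limit},
\begin{equation}\label{eq:both}
\Lambda(M)=\Phi(H)\qquad\text{for every admissible hyperplane $H$ of $M$.}
\end{equation}
It remains to compute this number. A direct evaluation of $\Phi(H)$ would require knowledge of all invariant submodules of $H$. We avoid this by reading \eqref{eq:both} in two directions. With $H$ fixed, we may change $M$; in particular $\Lambda(M)=\Lambda(H\oplus R)$ with trivial action on the summand $R$. This alone leaves $H$ untouched. But with the new module fixed, we may change the hyperplane: we keep the trivial summand inside it and leave out the top of $H$ instead. Rank three is the smallest case in which the second move occurs.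

\begin{example}\label{ex:rankthree}
Let $\mathcal E$ be generated by $a\in\mathrm{End}_R(R^3)$ with $ae_3=e_2$, $ae_2=e_1$, $ae_1=0$, and let $M=R^3$. Let $H=Re_1\oplus Re_2$, and let $M'$ be $R^3$ with the action changed to $ae_3=0$, $ae_2=e_1$, $ae_1=0$, so that $M'=H\oplus R$. Then $H$ is an admissible hyperplane of both $M$ and $M'$. The module $M'$ has the second admissible hyperplane $H'=Re_1\oplus Re_3$, on which the action is trivial, and $H'$ is also an admissible hyperplane of the trivial module $M''=R^3$. By \eqref{eq:both},
\[
\Lambda(M)=\Phi(H)=\Lambda(M')=\Phi(H')=\Lambda(M'').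
\]
We can test $\Phi(H)=\Phi(H')$ directly with \eqref{eq:hermite}. In $H'$ all $(\ell,k)$ occur, each for $q^\ell$ submodules $U$, and $\gamma_{H'}(U)=\ell+k$. In $H$ only the pairs with $k\ge\ell$ occur, again each for $q^\ell$ submodules $U$. The image of $a$ on $H/U$ is $(Re_1+U)/U\cong R/\pi^\ell R$, so its kernel has order $q^{\ell+k}/q^\ell$, and $\gamma_H(U)=k$. Therefore
\[
\Phi(H)=\sum_{\ell\ge0}\sum_{k\ge\ell}q^{\ell+k}=\sum_{\ell,\delta\ge0}q^{2\ell+\delta}=\Phi(H')=\frac1{(1-q)(1-q^2)} .
\]
\end{example}

\begin{proposition}\label{prop:value}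
If $M$ is flagged of rank $n\ge2$, then $\Lambda(M)=\prod_{i=1}^{n-1}(1-q^i)^{-1}$.
\end{proposition}

\begin{proof}
Fix a flag $(M_i)$ of $M$. For $0\le i\le n$ and for $1\le i\le n$, respectively, put
\[
M^{(i)}=M_i\oplus R^{n-i},\qquad H^{(i)}=M_{i-1}\oplus R^{n-i},
\]
with trivial action on $R^{n-i}$. In a basis $e_1,\dots,e_n$ adapted to the flag, $M^{(i)}$ arises from $M$ by replacing the last $n-i$ columns of every matrix by zero, and $H^{(i)}$ is the span of the $e_j$ with $j\ne i$. We have $M^{(n)}=M$, and $M^{(0)}=R^n$ carries the trivial action.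

A module $M_j\oplus R^u$ of this kind is flagged: the chain
\[
0\subset R\subset\dots\subset R^u\subset M_1\oplus R^u\subset\dots\subset M_j\oplus R^u
\]
has successive quotients isomorphic to $R$, and $\mathcal E$ maps each term into the preceding one, since $\mathcal ER^u=0$ and $\mathcal E(M_i\oplus R^u)\subset M_{i-1}$. So all $M^{(i)}$ are flagged of rank $n$ and all $H^{(i)}$ are flagged of rank $n-1$.

Let $1\le i\le n$. The module $H^{(i)}$ is an admissible hyperplane of $M^{(i)}$, because $M^{(i)}/H^{(i)}\cong M_i/M_{i-1}\cong R$ and $\mathcal EM^{(i)}\subset M_{i-1}\subset H^{(i)}$. It is also an admissible hyperplane of $M^{(i-1)}=M_{i-1}\oplus R^{n-i}\oplus R=H^{(i)}\oplus R$, because the quotient is $R$ and $\mathcal EM^{(i-1)}\subset M_{i-1}\subset H^{(i)}$. By \eqref{eq:both},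
\[
\Lambda(M^{(i)})=\Phi(H^{(i)})=\Lambda(M^{(i-1)}),
\]
and hence $\Lambda(M)=\Lambda(M^{(0)})$.

For the trivial module, Lemma~\ref{lem:hyperplane} gives $(1-t)Z_{M^{(0)}}(t)=G(t)$, where $G(t)=\prod_{i=1}^{n-1}(1-q^it)^{-1}$. The coefficient of $t^N$ in $G$ is a sum of terms $q^{\sum_iik_i}$ with $\sum_ik_i=N$, so it is divisible by $q^N$. Lemma~\ref{lem:padic} with $\rho=f$ shows that the coefficients of $G$ sum to $G(1)$ in $\mathbb Q_p$, and by Proposition~\ref{prop:limit} their sum is $\Lambda(M^{(0)})$.
\end{proof}

\section{Proofs of the main theorems}\label{sec:proofs}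

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:flag}, $M=R^n$ is flagged; let $H$ be an admissible hyperplane. We have $a_N(\mathcal E)=a_N(M)$. By \eqref{eq:both} and Proposition~\ref{prop:value}, $\Phi(H)=\prod_{i=1}^{n-1}(1-q^i)^{-1}$, so the congruence is the one in Proposition~\ref{prop:limit}. Its modulus depends only on $q$, $n$ and $N$ and tends to $0$ $p$-adically, which gives the uniform convergence.

Suppose that $Z_M(t)$ is a rational function $W$, with coefficients in some field $L\supset\mathbb Q$, say $QZ_M=P$ with $P,Q\in L[t]$ and $Q\neq0$. Then $W\in\mathbb Q(t)$. Indeed, choose a $\mathbb Q$-linear map $\lambda\colon L\to\mathbb Q$ that is nonzero on some coefficient of $Q$, and apply it to all coefficients. Since $Z_M$ has rational coefficients, we get $\lambda(Q)Z_M=\lambda(P)$ with $\lambda(P),\lambda(Q)\in\mathbb Q[t]$ and $\lambda(Q)\ne0$.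

Let $F(t)=(1-t)W(t)\in\mathbb Q(t)$, with Taylor series $\sum_Nb_Nt^N$. By Proposition~\ref{prop:limit}, $v_p(b_N)\ge\rho N$ for $\rho=f/2^{n-1}$. By Lemma~\ref{lem:padic}, every pole $\alpha$ of $F$ satisfies $|\alpha|_p\ge p^{\rho}=q^{1/2^{n-1}}$, the function $F$ is regular at $t=1$, and
\begin{equation}\label{eq:F1}
F(1)=\sum_Nb_N=\Phi(H)=\prod_{i=1}^{n-1}\frac1{1-q^i} .
\end{equation}
The two ends of \eqref{eq:F1} are rational numbers that are equal in $\mathbb Q_p$, hence in $\mathbb Q$. Since $F(1)\ne0$, the function $W=F/(1-t)$ has a simple pole at $t=1$, and its other poles are poles of $F$. The sharpness for $n=2$ is Example~\ref{ex:sharp}.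
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $n=1$, then $\mathcal ER^1\subset M_0=0$ by Lemma~\ref{lem:flag}, so $\mathcal E=0$ and the ratio is identically $1$. Let $n\ge2$.

We first identify $\sum_Na_N(\mathcal E)t^N$ with the Taylor series of $W_{\mathcal E,R}$. Since $a_N(\mathcal E)\le a_N(\{0\})$, the product formula of Lemma~\ref{lem:hyperplane} shows that the series converges for complex $t$ with $|t|<q^{-(n-1)}$. For $\mathrm{Re}(s)$ large its value at $t=q^{-s}$ is $W_{\mathcal E,R}(q^{-s})$, and these $t$ fill a punctured disc around $0$. So $W_{\mathcal E,R}$ agrees near $0$ with a holomorphic function; it is regular at $0$, and its Taylor series is $\sum_Na_N(\mathcal E)t^N$.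

The proof of Theorem~\ref{thm:B} therefore applies with $W=W_{\mathcal E,R}$. By \eqref{eq:F1}, $(1-t)W_{\mathcal E,R}(t)$ is regular at $t=1$ with value $\prod_{i=1}^{n-1}(1-q^i)^{-1}$. The function $(1-t)W_{\{0\},R}(t)=\prod_{i=1}^{n-1}(1-q^it)^{-1}$ takes the same nonzero value there. Hence
\[
\left.\frac{W_{\mathcal E,R}(t)}{W_{\{0\},R}(t)}\right|_{t=1}=\left.\frac{(1-t)W_{\mathcal E,R}(t)}{(1-t)W_{\{0\},R}(t)}\right|_{t=1}=1 .\qedhere
\]
\end{proof}

The assumptions that $R$ is complete and that $K$ has characteristic zero enter only through the rationality of $W_{\mathcal E,R}$. The finiteness of the residue field is needed for the counts $a_N$ to make sense, and it supplies the prime $p$.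

\section{Algebras that are not nilpotent}\label{sec:scope}

In this section $R$ is again the ring of integers of a non-Archimedean local field $K$ of characteristic zero. A natural way to extend Theorem~\ref{thm:A} is to take an algebra $\mathcal D+\mathcal N$, with $\mathcal N$ a nilpotent ideal and $\mathcal D$ a complementary subalgebra, and to compare its zeta function with that of $\mathcal D$ at $s=0$. Theorem~\ref{thm:A} is the case $\mathcal D=0$. The first example below is a case in which the comparison still gives $1$, and the second is a case in which it does not. The third shows that the converse of Theorem~\ref{thm:A} fails.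

\begin{example}[Scalars from a field extension]
Let $O$ be the ring of integers of a finite extension $L/K$, with residue field of cardinality $q^{f'}$. Let $\mathcal J\subset\mathrm{End}_O(O^r)$ be a nilpotent $O$-subalgebra, and view $O^r$ as a free $R$-module of rank $r[L:K]$. Then
\[
\left.\frac{\zeta_{(O\cdot1+\mathcal J)\curvearrowright O^r}(s)}{\zeta_{O\cdot1\curvearrowright O^r}(s)}\right|_{s=0}=1 .
\]
Indeed, an $R$-submodule of $O^r$ is $(O\cdot1)$-invariant exactly when it is an $O$-submodule, and $(O\cdot1+\mathcal J)$-invariant exactly when it is a $\mathcal J$-invariant $O$-submodule. The index of a submodule does not depend on the ring over which we regard it. Since $(q^{f'})^{-s}=t^{f'}$ for $t=q^{-s}$, the ratio above is $W_{\mathcal J,O}(t^{f'})/W_{\{0\},O}(t^{f'})$, and its value at $t=1$ is $1$ by Theorem~\ref{thm:A} over $O$.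
\end{example}

\begin{example}[Several simple components]
One cannot in general replace $\{0\}$ by a semisimple complement of the radical. Let $\mathcal D\cong R\times R$ be the algebra of diagonal matrices acting on $R^2$, let $\mathcal N=Ra$ with $a$ as in Section~\ref{sec:ranktwo}, and let $\mathcal B=\mathcal D+\mathcal N$ be the algebra of upper triangular matrices. By the argument in Remark~\ref{rem:idempotent}, the $\mathcal D$-invariant submodules of finite index are the $\pi^iRe_1\oplus\pi^jRe_2$, so $W_{\mathcal D,R}(t)=(1-t)^{-2}$. Such a submodule is invariant under $a$ if and only if $\pi^je_1\in\pi^iRe_1$, that is, $i\le j$. Writing $j=i+\delta$, we get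
\[
W_{\mathcal B,R}(t)=\sum_{i,\delta\ge0}t^{2i+\delta}=\frac1{(1-t)(1-t^2)},\qquad
\left.\frac{W_{\mathcal B,R}(t)}{W_{\mathcal D,R}(t)}\right|_{t=1}=\left.\frac1{1+t}\right|_{t=1}=\frac12 .
\]
\end{example}

\begin{example}[The converse is false]
The value $1$ does not imply nilpotency. For a trivial reason, $R\cdot1+\mathcal E$ has the same invariant submodules as $\mathcal E$, and it is never nilpotent. For a less trivial example, let $R=\mathbb Z_2$, $n=3$, and let $\mathcal E=M_3(\mathbb Z_2)$ be the full matrix algebra. Let $U\neq0$ be invariant and let $k$ be the least valuation of a coordinate of an element of $U$, so that $U\subset2^k\mathbb Z_2^3$. Applying unit multiples of the elementary matrices $E_{ij}$ to an element with a coordinate of valuation $k$ gives $2^ke_i\in U$ for all $i$. So the invariant submodules of finite index are the $2^k\mathbb Z_2^3$, of index $2^{3k}$, and $W_{\mathcal E,R}(t)=(1-t^3)^{-1}$. Therefore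
\[
\left.\frac{W_{\mathcal E,R}(t)}{W_{\{0\},R}(t)}\right|_{t=1}
=\left.\frac{(1-t)(1-2t)(1-4t)}{1-t^3}\right|_{t=1}
=\left.\frac{(1-2t)(1-4t)}{1+t+t^2}\right|_{t=1}=\frac{(-1)(-3)}{3}=1 .
\]
\end{example}

\begin{thebibliography}{1}

\bibitem{IZF}
\emph{Invariants and zeta functions},
\texttt{https://iris.unipv.it/\allowbreak retrieve/\allowbreak bf021a25-\allowbreak 4d5a-\allowbreak 4b18-\allowbreak 85e8-\allowbreak 77aa52ea37dc/\allowbreak Bianca\_\allowbreak Marchionna\_\allowbreak PhDThesis\_\allowbreak final\_\allowbreak PDFa.pdf}

\end{thebibliography}
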